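\title{Infinitely many hypergraphical $t$-wise balanced designs of fixed index}

\begin{abstract}
A $t$-wise balanced design on the edge set of the complete $d$-uniform hypergraph on $p$ points is $d$-hypergraphical if its block set is invariant under the symmetric group $S_p$. We disprove the conjecture that, for fixed $d$ and fixed index $\lambda$, there are only finitely many non-trivial designs of this kind with $t\ge 2$. For $d=2$ and every $p\ge 6$, the complements of the $7$-edge graphs that contain a $K_4$ and of the $8$-edge graphs that contain no $K_4$ form a non-trivial design of index $9$ with $t=\binom p2-9$. The conjecture fails for every $d\ge2$ and every sufficiently large $\lambda$. In the other direction, we show that $\binom pd-t\le\lambda$ once $p$ is large. It follows that the conjecture is true for designs with one block size and can be decided by a finite check for each pair $(d,\lambda)$. It holds for all $d$ when $\lambda\le5$ and for $d=2$ when $\lambda\le 8$, so for graphs the first failure is at $\lambda=9$.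
\end{abstract}

\section{Introduction}

Let $d\ge2$ and $p>d$ be integers, and let $X=\binom{[p]}{d}$ be the set of all $d$-subsets of $[p]=\{1,\dots,p\}$. The elements of $[p]$ are \emph{points}, the elements of $X$ are \emph{edges}, and $v=|X|=\binom pd$. A subset of $X$ is the edge set of a $d$-uniform hypergraph on $[p]$, a graph when $d=2$.

Let $t\ge1$ and $\lambda\ge1$ be integers. A \emph{$t$-$(v,K,\lambda)$ design}, or $t$-wise balanced design, on $X$ is a nonempty set $\mathcal B$ of subsets of $X$, called \emph{blocks}, such that every $t$-subset of $X$ lies in exactly $\lambda$ blocks. Here $K=\{|B|:B\in\mathcal B\}$ is the set of block sizes that occur, and $\lambda$ is the \emph{index}. Blocks are not repeated. When $|K|=1$ this is an ordinary $t$-design. The group $S_p$ acts on $X$ and on the subsets of $X$, and the design is \emph{$d$-hypergraphical} (\emph{graphical} if $d=2$) when $\mathcal B$ is invariant under this action: with each hypergraph, all its isomorphic copies on $[p]$ are blocks. The design is \emph{non-trivial} if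
\begin{itemize}
\item[(i)] $t<k<v$ for every $k\in K$, and
\item[(ii)] $\mathcal B$ is not the set of all subsets of $X$ whose size lies in $K$.
\end{itemize}
The following problem is taken from \cite{source}.

\medskip\noindent\textbf{Conjecture.} \emph{For fixed $d\ge2$ and $\lambda$ there are only finitely many non-trivial $d$-hypergraphical $t$-$\bigl(\binom pd,K,\lambda\bigr)$ designs, where $t\ge2$, $p$ and $K$ range freely.}

\medskip
We count designs as triples $(p,t,\mathcal B)$, and we say that the conjecture holds for $(d,\lambda)$ if the statement is true for this pair.

Each restriction removes an infinite family. Without (i), take $d=2$, $t=3$, and let the blocks be $X$ and all pairs of edges with a common point; this has index $1$ and satisfies (ii) for all $p\ge4$. Without (ii), take all subsets of size $v-1$ and $t=v-\lambda$ with $\lambda\ge2$: a $t$-set $T$ lies in the $\lambda$ blocks $X\setminus\{e\}$, $e\notin T$. For $t=1$ and $d=2$, the $p$ stars with $p-1$ edges cover every edge twice and give a non-trivial design of index $2$ for all $p\ge4$.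

With these families removed, finiteness is the natural guess. Fix $t$ and let $p$ grow. A $t$-set $T$ of edges meets at most $dt$ points, and the permutations of the other points permute the $\lambda$ blocks through $T$. A large symmetric group has almost no room to act on $\lambda$ objects, so every block through $T$ is symmetric in nearly all points, and one expects that such a block must be $X$ itself. Section~\ref{sec:bound} shows that this reasoning is correct, and not only for bounded $t$. It gives nothing in one range: if $v-t$ is bounded, a block through $T$ is $X$ with a few edges of $X\setminus T$ removed, and such a block is symmetric in nearly all points for free. The counterexamples lie in this range.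

\begin{theorem}\label{thm:counter}
Let $d\ge2$. For each of the following values of $\lambda$ there is, for all sufficiently large $p$, a non-trivial $d$-hypergraphical design with index $\lambda$ and $t=v-\lambda$:
\begin{itemize}
\item[(a)] $\lambda=\binom qd+n$ with $q\ge d+1$ and $3\le n\le\binom{q-1}{d-1}$, for example $\lambda=9$ for $d=2$ and $\lambda=d+4$ for $d\ge3$;
\item[(b)] every $\lambda\ge\lambda_0(d)$, for some $\lambda_0(d)$;
\item[(c)] for $d=2$, every $\lambda\in\{9,12,13,14,15\}$ and every $\lambda\ge18$.
\end{itemize}
For $d=2$ and $\lambda=9$ there is a non-trivial graphical $(v-9)$-$(v,\{v-8,v-7\},9)$ design for every $p\ge6$. In particular the conjecture is false for every $d\ge2$.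
\end{theorem}

\begin{theorem}\label{thm:bound}
Let $w=4d+\lambda+5$, $p_0=\binom wd+2dw$ and $p\ge p_0$. Every $d$-hypergraphical $t$-$(v,K,\lambda)$ design with $t\ge2$ that satisfies {\rm(i)} has $v-t\le\lambda$. Consequently:
\begin{itemize}
\item[(a)] the conjecture is true for ordinary designs, that is, for $|K|=1$;
\item[(b)] the number of non-trivial $d$-hypergraphical designs on $[p]$ with index $\lambda$ and $t\ge2$ is the same finite number $N(d,\lambda)$ for all $p\ge p_0$. The conjecture holds for $(d,\lambda)$ if and only if $N(d,\lambda)=0$, and this can be decided by a finite check.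
\end{itemize}
\end{theorem}

The designs of Theorem~\ref{thm:counter} attain the bound $v-t\le\lambda$.

\begin{theorem}\label{thm:small}
The conjecture holds for all $d\ge2$ when $\lambda\le5$, and for $d=2$ when $\lambda\le8$. For $d=2$ the least $\lambda$ for which it fails is $9$.
\end{theorem}

We do not settle the cases $d=2$, $\lambda\in\{10,11,16,17\}$.

\section{Co-blocks and a design of index nine}\label{sec:coblocks}

For $A\subseteq X$ let $V(A)$ be the union of the edges of $A$. A \emph{copy} of $A$ is an image of $A$ under $S_p$. A bijection $V(A)\to V(A')$ that carries $A$ onto $A'$ extends to a permutation of $[p]$, so $A'$ is a copy of $A$ exactly when the two hypergraphs are isomorphic after isolated points are discarded; we then say that they have the same \emph{type}. A \emph{matching} is a set of pairwise disjoint edges.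

When $t$ is close to $v$ the blocks are nearly all of $X$, and their complements are the small objects. For a family $\mathcal B$ put
\[
\mathcal F=\{X\setminus B:B\in\mathcal B\},\qquad s=v-t,
\]
and call the members of $\mathcal F$ \emph{co-blocks}.

\begin{lemma}\label{lem:compl}
The family $\mathcal B$ is a $d$-hypergraphical $t$-wise balanced design of index $\lambda$ satisfying {\rm(i)} if and only if $\mathcal F$ is nonempty and $S_p$-invariant, every $A\in\mathcal F$ has $1\le|A|\le s-1$, and
\begin{equation}\label{eq:star}
\text{every $s$-subset of $X$ contains exactly $\lambda$ members of $\mathcal F$.}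
\end{equation}
Condition {\rm(ii)} holds if and only if $\mathcal F$ is not the family of all subsets of $X$ with size in $\{|A|:A\in\mathcal F\}$.
\end{lemma}

\begin{proof}
A block $B$ contains the $t$-set $T$ if and only if $X\setminus B$ is contained in the $s$-set $X\setminus T$. The inequalities $t<|B|<v$ say $0<|X\setminus B|<s$. Complementation commutes with $S_p$ and maps the $k$-subsets of $X$ bijectively onto the $(v-k)$-subsets.
\end{proof}

The family of all $(s-1)$-subsets of $X$ satisfies \eqref{eq:star} with $\lambda=s$, and it is trivial. The idea is to modify it near a fixed configuration $Z$. If an $s$-set $S$ contains $Z$ and $|S\setminus Z|=n$, then $S$ has $n$ subsets of size $s-1$ that contain $Z$ and also $n$ subsets of size $|Z|+1$ that contain $Z$. So the first kind may be traded for the second without changing the count, provided that the trades made for different copies of $Z$ do not interfere. By Theorem~\ref{thm:small}, no graphical example has smaller index than the following one.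

\begin{example}\label{ex:K4}
Let $d=2$, $p\ge6$, $s=9$. Let $\mathcal F$ consist of all $7$-edge graphs on $[p]$ that contain a $K_4$ and all $8$-edge graphs on $[p]$ that contain no $K_4$. Two distinct copies of $K_4$ share at most three points, hence at most three edges, so their union has at least $9$ edges, with equality only for $K_5$ minus an edge. This graph has exactly two $K_4$'s, obtained by omitting one end of the missing edge. So a $9$-edge graph $S$ contains $r\in\{0,1,2\}$ copies of $K_4$.
\begin{itemize}
\item $r=0$. No $7$-edge subgraph is in $\mathcal F$ and all nine $8$-edge subgraphs are: $0+9=9$.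
\item $r=1$. The $K_4$ extends by one of the three remaining edges, and an $8$-edge subgraph without $K_4$ arises by deleting one of the six edges of the $K_4$: $3+6=9$.
\item $r=2$. Each $K_4$ extends in three ways, and no $7$-edge graph contains both. To destroy both $K_4$'s one must delete an edge of their common triangle: $6+3=9$.
\end{itemize}
Thus \eqref{eq:star} holds with $\lambda=9$. Both sizes occur, because $K_{2,4}$ has eight edges, six points and no $K_4$. The graph $K_{2,4}$ minus an edge has seven edges and is not in $\mathcal F$, so (ii) holds. Since $t=v-9\ge6$, Lemma~\ref{lem:compl} gives a non-trivial graphical $(v-9)$-$(v,\{v-8,v-7\},9)$ design for every $p\ge6$. This disproves the conjecture and proves the statement on $\lambda=9$ in Theorem~\ref{thm:counter}.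
\end{example}

\section{Trading along a well-separated family}\label{sec:construction}

The example used only that distinct copies of $K_4$ differ in at least three edges.

\begin{lemma}\label{lem:trade}
Let $n\ge3$, $m\ge1$ and $v\ge m+n+2$. Let $\mathcal H$ be a nonempty $S_p$-invariant family of $m$-subsets of $X$ such that $|Z\setminus Z'|\ge n$ for all distinct $Z,Z'\in\mathcal H$. Let $\mathcal F$ consist of all $(m+1)$-subsets of $X$ that contain a member of $\mathcal H$ and all $(m+n-1)$-subsets of $X$ that contain no member of $\mathcal H$. Then $\mathcal F$ is the co-block family of a non-trivial $d$-hypergraphical design with $\lambda=s=m+n$ and $t=v-\lambda\ge2$.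
\end{lemma}

\begin{proof}
Two distinct members of $\mathcal H$ have a union of size at least $m+n$, so a set of size at most $m+n-1$ contains at most one member. Let $|S|=m+n$, and let $S$ contain exactly $r$ members of $\mathcal H$. A member $Z\subseteq S$ lies in $n$ of the $(m+1)$-subsets of $S$ (add an element of $S\setminus Z$) and in $n$ of the $(m+n-1)$-subsets of $S$ (delete an element of $S\setminus Z$). None of these subsets is counted for two members. Hence $S$ contains $rn$ members of $\mathcal F$ of size $m+1$ and $(m+n)-rn$ of size $m+n-1$. The two sizes differ because $n\ge3$, so the total is $m+n$, and \eqref{eq:star} holds. The family $\mathcal F$ is invariant, it is nonempty because it contains every $(m+1)$-set through a member of $\mathcal H$, and its sizes lie between $1$ and $s-1$.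

For (ii) we find an $(m+1)$-set outside $\mathcal F$. Take $Z\in\mathcal H$, a set $A\supset Z$ with $|A|=m+n-1$, and $z\in Z$. Since $Z$ is the only member of $\mathcal H$ in $A$, the set $A\setminus\{z\}$ contains none. It has $m+n-2\ge m+1$ elements, and none of its $(m+1)$-subsets is in $\mathcal F$.
\end{proof}

For $n=2$ the two sizes coincide and $\mathcal F$ is the trivial family of all $(m+1)$-sets. This is why triangles, two of which can differ in only two edges, give nothing, and $K_4$ is the first complete graph that works.

\begin{proof}[Proof of Theorem~\ref{thm:counter}(a)]
Let $\mathcal H$ be the family of all copies of the complete hypergraph $K^{(d)}_q$, whose edges are all $d$-subsets of a $q$-set, so $m=\binom qd$. Two distinct copies share at most $q-1$ points and hence at most $\binom{q-1}d$ edges. Therefore $|Z\setminus Z'|\ge\binom qd-\binom{q-1}d=\binom{q-1}{d-1}\ge n$, and Lemma~\ref{lem:trade} applies as soon as $p\ge q$ and $v\ge\lambda+2$. For $d=2$, $q=4$, $n=3$ we get $\lambda=9$. For $d\ge3$, $q=d+1$ we have $m=d+1$ and $\binom{q-1}{d-1}=d\ge3$, so $n=3$ gives $\lambda=d+4$.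
\end{proof}

The values in (a) leave gaps: the interval for $q$ ends at $\binom qd+\binom{q-1}{d-1}$ and the next one starts at $\binom qd+\binom q{d-1}+3$. To fill them we keep $n=3$ and vary $m$ by taking disjoint unions. The difficulty is to show that a copy $Z'$ that agrees with $Z$ up to two edges cannot arrange its components differently, and for this each component must stay connected after two edges are removed.

The \emph{components} of $Z\subseteq X$ are the classes of edges under the equivalence relation generated by nonempty intersection. A nonempty set $G\subseteq X$ is \emph{$3$-robust} if for every partition of $V(G)$ into two nonempty parts at least three edges of $G$ meet both parts. A $3$-robust set has one component.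

\begin{lemma}\label{lem:robust}
Let $Z$ be a union of $3$-robust sets on pairwise disjoint point sets $V_1,\dots,V_\ell$, and let $Z'$ be a copy of $Z$ with $|Z\setminus Z'|\le2$. Then the point sets of the components of $Z'$ are $V_1,\dots,V_\ell$.
\end{lemma}

\begin{proof}
For every partition of $V_i$ into two nonempty parts, at least three edges of $Z$ inside $V_i$ meet both parts, and at least one of them is in $Z'$. So the edges of $Z\cap Z'$ inside $V_i$ cover and connect $V_i$, and $V_i$ lies in the point set of one component of $Z'$. Hence $V(Z)\subseteq V(Z')$, with equality because the sizes agree. The point set of each component of $Z'$ is therefore a nonempty union of sets $V_i$. Since $Z'$ has $\ell$ components, each of them uses exactly one $V_i$.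
\end{proof}

The hypergraph $K^{(d)}_q$ is $3$-robust for $q\ge d+2$. For $d=2$, parts of sizes $a$ and $b$ are joined by $ab\ge q-1\ge3$ edges. For $d\ge3$, fix points $x,y$ in different parts; the number of edges through both is $\binom{q-2}{d-2}\ge q-2\ge3$, because $1\le d-2\le q-4$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}(b)]
Let $Z$ be a point-disjoint union of complete hypergraphs $K^{(d)}_{q_i}$ with all $q_i\ge d+2$, and let $Z'$ be a copy with $|Z\setminus Z'|\le2$. By Lemma~\ref{lem:robust} the components of $Z$ and $Z'$ have the same point sets, and a complete hypergraph is determined by its point set, so $Z=Z'$. The copies of $Z$ thus satisfy the hypothesis of Lemma~\ref{lem:trade} with $n=3$, and $\lambda=3+\sum_i\binom{q_i}d$ is attained for all large $p$.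

Pascal's rule $\binom{x+1}j-\binom xj=\binom x{j-1}$, applied $d$ times, gives
\[
\sum_{i=0}^d(-1)^{d-i}\binom di\binom{x+i}d=1 .
\]
With $x=d+2$ this shows that the numbers $\binom qd$, $d+2\le q\le2d+2$, have greatest common divisor $1$. If positive integers have greatest common divisor $1$, then every sufficiently large integer is a sum of them with repetitions allowed. So the sums $\sum_i\binom{q_i}d$ include all large integers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(c)]
Let the components of $Z$ be of the types $K_4$, $K_{3,3}$ and $K_5$, with $6$, $9$ and $10$ edges. The graph $K_{3,3}$ is $3$-robust: if one part contains $a$ points of one side and $b$ of the other, then $a(3-b)+b(3-a)$ edges cross. For $(a,b)\ne(0,0),(3,3)$ this number is a positive multiple of $3$ when $a$ or $b$ lies in $\{0,3\}$, and it is $4$ or $5$ when $a,b\in\{1,2\}$.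

Let $Z'$ be a copy of $Z$ with $|Z\setminus Z'|\le2$. By Lemma~\ref{lem:robust} the components have the same point sets. The number of points, $4$, $5$ or $6$, determines the type, so on each point set $Z$ and $Z'$ have components of the same type, and the complete graphs coincide. Two different $K_{3,3}$'s on the same six points have sides $P,Q$ and $P',Q'$ that can be named so that $|P\cap P'|=|Q\cap Q'|=2$ and $|P\cap Q'|=|Q\cap P'|=1$. They share $2\cdot2+1\cdot1=5$ edges, so each has four edges that are not in the other. Hence the $K_{3,3}$'s coincide as well, and $Z=Z'$.

By Lemma~\ref{lem:trade}, $\lambda=m+3$ is attained whenever $m$ is a sum of $6$'s, $9$'s and $10$'s. Such sums include $6,9,10,12,15,16,18,19,20,21,22$ and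
\[
24=4\cdot6,\quad25=6+9+10,\quad26=6+2\cdot10,\quad27=3\cdot9,\quad28=2\cdot9+10,\quad29=9+2\cdot10,
\]
hence, by adding $6$'s, all $m\ge24$. This gives $\lambda=9,12,13,15,18,19,21,22,23,24,25$ and all $\lambda\ge27$. Part (a) with $(q,n)=(5,4),(6,5),(7,5)$ gives $\lambda=14,20,26$.
\end{proof}

\section{The bound $v-t\le\lambda$}\label{sec:bound}

The proof splits according to the size of $s=v-t$. When $s$ is small compared with $p$, one highly symmetric $s$-set gives the bound.

\begin{lemma}\label{lem:sunflower}
If a $d$-hypergraphical design of index $\lambda$ satisfies {\rm(i)} and $s\le p-d+1$, then $s\le\lambda$.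
\end{lemma}

\begin{proof}
Choose $D\subset[p]$ with $|D|=d-1$ and $U\subseteq[p]\setminus D$ with $|U|=s$, and let $S=\{D\cup\{u\}:u\in U\}$. By \eqref{eq:star} the $s$-set $S$ contains a co-block $A$, and $1\le|A|\le s-1$. The group $\mathrm{Sym}(U)$ acts on $S$ as the full symmetric group, so every $|A|$-subset of $S$ is a co-block. Hence $\lambda\ge\binom s{|A|}\ge s$.
\end{proof}

When $s$ is large we show that no design exists. The mechanism is visible for $t=2$ and $\lambda=1$.

\begin{example}\label{ex:lambda1}
Let $d=2$, $t=2$, $\lambda=1$, $p\ge7$, and suppose that all blocks have at least three edges. A block is the only block through any two of its edges, so a permutation that fixes a pair of edges of a block fixes the block. Let $B$ be the block through the edges $12$ and $34$, and put $R=\{5,\dots,p\}$. The stabilizer of the pair $\{12,34\}$ has three further orbits on edges: $O_1=\{13,14,23,24\}$, the set $O_2$ of edges between $\{1,2,3,4\}$ and $R$, and the set $O_3$ of edges inside $R$. Since $B$ has a third edge, it contains one of them. If $O_1\subseteq B$, then $(4\,5)$ fixes $12$ and $13$ and maps $34$ to $35$, so $O_2\subseteq B$. If $O_3\subseteq B$, then $(3\,7)$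 fixes $12$ and $56$ and maps $34$ to $47$, so $O_2\subseteq B$. If $O_2\subseteq B$, then $(3\,6)$ fixes $12$ and $15$ and maps $16$ to $13$ and $37$ to $67$, so $O_1,O_3\subseteq B$. In every case $B=X$, and (i) fails.
\end{example}

Two things change in general. For $\lambda>1$ a permutation that fixes two edges only permutes the $\lambda$ blocks through them, and a fact about symmetric groups must replace uniqueness: \emph{if $|U|\ge5$, the only normal subgroups of $\mathrm{Sym}(U)$ are the trivial group, $\mathrm{Alt}(U)$ and $\mathrm{Sym}(U)$.} For $t>2$ we pass to the blocks through a fixed set $I$ of $t-2$ edges, which form a design with $t=2$ on $Y=X\setminus I$. This step loses the symmetry $S_p$, but $I$ can be chosen so that the symmetry of a set $W$ of bounded size survives. The next proposition shows that this is enough.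

\begin{proposition}\label{prop:pairs}
Let $W\subseteq[p]$ with $|W|=w=4d+\lambda+5$, and let $Y$ be a $\mathrm{Sym}(W)$-invariant set with $\binom Wd\subseteq Y\subseteq X$. There is no $\mathrm{Sym}(W)$-invariant family $\mathcal D$ of subsets of $Y$ such that any two distinct elements of $Y$ lie together in exactly $\lambda$ members of $\mathcal D$, and every member $B$ satisfies $|B|\ge3$ and $B\ne Y$.
\end{proposition}

\begin{proof}
Suppose that $\mathcal D$ is such a family.

\medskip\noindent\emph{Each member is symmetric outside any two of its edges.} Let $e\ne f$ be edges of $B\in\mathcal D$ and let $U=W\setminus(e\cup f)$, so $|U|\ge w-2d=2d+\lambda+5$. We claim that $\mathrm{Sym}(U)$ fixes $B$. The group $\mathrm{Sym}(U)$ fixes $e$ and $f$, so it permutes the $\lambda$ members that contain both. Since $|U|!>\lambda!$, the kernel of this action is a nontrivial normal subgroup, and since $|U|\ge5$ it contains $\mathrm{Alt}(U)$. Thus $\mathrm{Alt}(U)$ fixes $B$. Let $\sigma\in\mathrm{Sym}(U)$ be odd and $g\in B$. As $|U|\ge d+2$, there is a transposition $\tau$ of two points of $U\setminus g$. It fixes $g$, and $\sigma\tau$ is even, so $\sigma(g)=\sigma\tau(g)\in B$. Hence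 $\sigma$ fixes $B$.

\medskip\noindent\emph{The exceptional points of a member.} The set $U$ depends on the pair $e,f$, and we want one set that serves all pairs. Fix $B\in\mathcal D$. For $x,y\in W$ write $x\sim y$ if $x=y$ or the transposition $(x\,y)$ fixes $B$. This relation is transitive because $(x\,z)=(x\,y)(y\,z)(x\,y)$ for distinct $x,y,z$. For distinct $e,f\in B$ the set $W\setminus(e\cup f)$ lies in one class and has size at least $w-2d>w/2$, as $w>4d$. At most one class has size greater than $w/2$. So there is a class $U_B$ that contains all the sets $W\setminus(e\cup f)$. Put $C_B=W\setminus U_B$. Then: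
\begin{itemize}
\item[(1)] $\mathrm{Sym}(U_B)$ fixes $B$, being generated by transpositions that fix $B$, and $|U_B|\ge w-2d>d$;
\item[(2)] $C_B\subseteq e\cup f$ for all distinct $e,f\in B$; that is, each point $c\in C_B$ is missed by at most one edge of $B$.
\end{itemize}
We use (1) in the following form.
\begin{itemize}
\item[(3)] If $g\in B\cap\binom Wd$ and $g\not\subseteq C_B$, then $B$ contains an edge $g'\in\binom Wd$ with $g'\ne g$ and $g'\cap C_B=g\cap C_B$.
\end{itemize}
Indeed, there are points $u\in g\cap U_B$ and $u'\in U_B\setminus g$, and $g'$ is the image of $g$ under $(u\,u')$.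

\medskip\noindent\emph{Step 1: a member through two disjoint edges inside $W$ contains $\binom Wd$.} Let $e,f\in\binom Wd$ be disjoint and $e,f\in B\in\mathcal D$. Suppose that $C_B$ contains a point $c$. By (2) we may assume $c\in e$, so $f$ misses $c$. If $f\not\subseteq C_B$, then (3) gives a second edge of $B$ that misses $c$, against (2). So $f\subseteq C_B$. Now $C_B$ contains a point of $f$, and the same argument with $e$ and $f$ exchanged gives $e\subseteq C_B$. Let $g$ be a third edge of $B$. Each point of $e$ lies in $C_B$ and is missed by $f$, so by (2) it lies in $g$. Then $g\supseteq e$ and $g=e$, a contradiction. Hence $C_B=\emptyset$, the group $\mathrm{Sym}(W)$ fixes $B$, and $B$ contains the orbit $\binom Wd$ of $e$.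

Fix two disjoint edges inside $W$ and let $B_1,\dots,B_\lambda$ be the members through them. They all contain $\binom Wd$. Any two distinct edges in $\binom Wd$ lie in exactly $\lambda$ members, so these are $B_1,\dots,B_\lambda$: \emph{a member other than the $B_i$ contains at most one edge of $\binom Wd$.}

\medskip\noindent\emph{Step 2: every $B_i$ contains every $z\in Y\setminus\binom Wd$.} Choose $e\in\binom Wd$ disjoint from $z$, which is possible as $w\ge2d$. Suppose that some member $B$ through $e$ and $z$ is not one of the $B_i$. Then $e$ is the only edge of $\binom Wd$ in $B$, so $e\subseteq C_B$ by (3). Each point of $e$ is missed by $z$, so by (2) every edge of $B$ other than $z$ contains $e$ and equals $e$. Then $|B|=2$, a contradiction. So the $\lambda$ members through $e$ and $z$ are among $B_1,\dots,B_\lambda$, hence are all of them.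

Steps 1 and 2 give $B_1=Y$, which is excluded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}: the bound]
Let $\mathcal B$ be a design as in the theorem. If $s+2<\binom wd$, then $s<p_0-2dw\le p-d+1$, and Lemma~\ref{lem:sunflower} gives $s\le\lambda$. We assume $s+2\ge\binom wd$ and derive a contradiction.

Fix $W\subset[p]$ with $|W|=w$. We need a $\mathrm{Sym}(W)$-invariant set $Y$ with $\binom Wd\subseteq Y\subseteq X$ and $|Y|=s+2$; note that $s+2\le v$ because $t\ge2$. Edges disjoint from $W$ are fixed by $\mathrm{Sym}(W)$ and can be added or removed one at a time. At least half of all edges are of this kind: by Bernoulli's inequality,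
\[
\frac{\binom{p-w}d}{\binom pd}=\prod_{i=0}^{d-1}\Bigl(1-\frac w{p-i}\Bigr)\ge\Bigl(1-\frac w{p-d+1}\Bigr)^d\ge1-\frac{dw}{p-d+1}\ge\frac12 ,
\]
where the last step uses $p-d+1\ge2dw$, which holds as $\binom wd\ge d$. If $s+2\le\binom wd+\binom{p-w}d$, let $Y$ consist of $\binom Wd$ and $s+2-\binom wd$ edges disjoint from $W$. Otherwise $s+2>v/2$, so $v-(s+2)<v/2\le\binom{p-w}d$, and we let $Y$ be $X$ with $v-(s+2)$ edges disjoint from $W$ removed.

Put $I=X\setminus Y$, so $|I|=t-2$ and $I$ is $\mathrm{Sym}(W)$-invariant, and let $\mathcal D=\{B\setminus I:I\subseteq B\in\mathcal B\}$. This family is $\mathrm{Sym}(W)$-invariant. For distinct $e,f\in Y$ the $t$-set $I\cup\{e,f\}$ lies in exactly $\lambda$ blocks, and distinct blocks through $I$ give distinct members of $\mathcal D$, so $e$ and $f$ lie together in exactly $\lambda$ members. By (i), $|B\setminus I|>t-(t-2)=2$ and $B\setminus I\ne Y$. This contradicts Proposition~\ref{prop:pairs}.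
\end{proof}

The hypothesis $t\ge2$ entered through $|Y|=s+2\le v$; the stars of the introduction, with $t=1$, $\lambda=2$ and $v-t$ unbounded, show that it is needed. The inequality $k>t$ gave the third edge in Steps 1 and 2, and $k<v$ gave the final contradiction.

For both consequences note that for each $p$ there are only finitely many pairs $(t,\mathcal B)$ satisfying (i), so only the range $p\ge p_0$ matters. Also $v\ge p\ge 2dw\ge 2d\lambda$ in this range.

\begin{proof}[Proof of Theorem~\ref{thm:bound}(a)]
Let $p\ge p_0$, and let a design with $t\ge2$, $|K|=1$ and (i) be given. Then $\mathcal F$ is a family of $j$-sets with $1\le j<s\le\lambda$, and $j+s\le2\lambda\le v$. Let $M$ be the $0$--$1$ matrix with rows indexed by the $s$-subsets and columns by the $j$-subsets of $X$, with entry $1$ when the $j$-set is contained in the $s$-set. Gottlieb's theorem \cite{gottlieb} states that $M$ has rank $\binom vj$ when $j\le s\le v-j$, so $M$ is injective on column vectors. Let $1_{\mathcal F}$ be the indicator vector of $\mathcal F$ and let $\mathbf 1$ denote an all-ones vector. By \eqref{eq:star}, $M1_{\mathcal F}=\lambda\mathbf 1$, and $M\mathbf 1=\binom sj\mathbf 1$. Hence $1_{\mathcal F}=\lambda\binom sj^{-1}\mathbf 1$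 is constant. As $\mathcal F\neq\emptyset$, it consists of all $j$-sets, and the design is trivial. So non-trivial ordinary designs have $p<p_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}(b)]
Let $p\ge p_0$. A hypergraph with at most $\lambda$ edges has at most $d\lambda\le p$ non-isolated points, so every type with at most $\lambda$ edges occurs on $[p]$. By the bound and Lemma~\ref{lem:compl}, a non-trivial design with $t\ge2$ and index $\lambda$ on $[p]$ is the same as a pair $(s,\mathcal T)$, where $2\le s\le\lambda$ and $\mathcal T$ is a set of types with between $1$ and $s-1$ edges, such that every $d$-uniform hypergraph with $s$ edges has exactly $\lambda$ subsets of edges with type in $\mathcal T$, and $\mathcal T$ omits some type with the same number of edges as a type in $\mathcal T$. Conversely, every such pair gives $t=v-s\ge2$. The conditions on $(s,\mathcal T)$ do not mention $p$, there are finitely many pairs, and each is tested on finitely many types. Let $N(d,\lambda)$ be the number of pairs that pass. If $N(d,\lambda)>0$ there is a non-trivial design for every $p\ge p_0$, and if $N(d,\lambda)=0$ all non-trivial designs have $p<p_0$.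
\end{proof}

\section{Small index}\label{sec:small}

Let $p\ge p_0$ and let $\mathcal F$ be the co-block family of a non-trivial design with $t\ge2$ and index $\lambda$. By Theorem~\ref{thm:bound}, $s\le\lambda$, and $p\ge ds$, so every type with at most $s$ edges occurs on $[p]$. We show that $\lambda\ge6$, and that $\lambda\ge9$ if $d=2$. The plan is to compare $\mathcal F$ with the trivial family that agrees with it on matchings and to study the smallest configurations that the difference detects. For $\lambda\le8$ these behave like the members of $\mathcal H$ in Lemma~\ref{lem:trade}: their copies must be far apart, and no small graph has this property.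

\subsection{The deviation from a trivial family}

Let $\chi(A)=1$ if $A\in\mathcal F$ and $\chi(A)=0$ otherwise. All matchings with $j$ edges have the same type; for $0\le j\le s$ let $\tau_j$ be the value of $\chi$ on them, and let $J=\{j:\tau_j=1\}\subseteq\{1,\dots,s-1\}$. For $|A|\le s$ define the \emph{deviation}
\[
\delta(A)=\chi(A)-\tau_{|A|}\in\{-1,0,1\}.
\]
It vanishes on matchings and on sets of size $0$ and $s$. It does not vanish identically, since otherwise $\mathcal F$ would consist of all sets with size in $J$, against (ii). Condition \eqref{eq:star} for a matching with $s$ edges reads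
\begin{equation}\label{eq:lambda}
\lambda=\sum_{j\in J}\binom sj ,
\end{equation}
and subtracting this from \eqref{eq:star} for an arbitrary $s$-set $S$ gives $\sum_{A\subseteq S}\delta(A)=0$.

To test this identity near a small set $C$, complete $C$ to an $s$-set in the most neutral way. For $|C|+k\le s$ let $\delta_k(C)=\delta(C\cup M)$, where $M$ is a matching of $k$ edges disjoint from $V(C)$. This depends only on $k$ and the type of $C$. Let $S=C\cup M$ with $|M|=s-|C|$. Its subsets are the sets $C'\cup M'$ with $C'\subseteq C$ and $M'\subseteq M$, so
\begin{equation}\label{eq:E}
\sum_{C'\subseteq C}\ \sum_{k=0}^{s-|C|}\binom{s-|C|}k\,\delta_k(C')=0\qquad(|C|\le s).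
\end{equation}
We call the inner sum the \emph{contribution} of $C'$ to the equation for $C$.

Let $c$ be the least size of a set $C$ with $\delta_k(C)\ne0$ for some $k$. A set $C$ of size $c$ with this property is \emph{special}, and so is each of its copies. Put $n=s-c$. In \eqref{eq:E}, only special subsets and subsets with more than $c$ edges contribute.

\begin{lemma}\label{lem:basic}
We have $c\ge2$, $n\ge3$ and $s\ge5$. No edge of a special set is disjoint from all its other edges.
\end{lemma}

\begin{proof}
Since $\delta$ vanishes on matchings, $c\ge2$. If $|C|=c$ and $C=C_0\cup\{e\}$ with $e$ disjoint from $V(C_0)$, then $\delta_k(C)=\delta_{k+1}(C_0)=0$ for all $k$ by the minimality of $c$, so $C$ is not special. For a special set $C$ we have $\delta_n(C)=0$, as $c+n=s$, so $n\ge1$ and \eqref{eq:E} reads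
\begin{equation}\label{eq:special}
\sum_{k=0}^{n-1}\binom nk\delta_k(C)=0 .
\end{equation}
For $n=1$ this says $\delta_0(C)=0$. For $n=2$ it says $\delta_0(C)+2\delta_1(C)=0$, which forces both values to vanish because $|\delta_0(C)|\le1$. Neither is possible for a special set.
\end{proof}

\begin{remark}
Equation \eqref{eq:special} gives a second proof of Theorem~\ref{thm:bound}(a). If all co-blocks have size $j$, then $\delta(A)=0$ for $|A|\ne j$, so at most one $\delta_k(C)$ is nonzero, and \eqref{eq:special} makes it zero. No special set exists.
\end{remark}

From now on $\lambda\le8$. This bound fixes the sign of $\delta$ on each level.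

\begin{lemma}\label{lem:sign}
We have $\lambda=s$ and $J=\{s-1\}$. Hence $\delta(A)\in\{0,1\}$ if $|A|<s-1$, and $\delta(A)\in\{0,-1\}$ if $|A|=s-1$.
\end{lemma}

\begin{proof}
Since $s\ge5$, we have $\binom sj\ge\binom52=10>\lambda$ for $2\le j\le s-2$, and $2s\ge10>\lambda$. By \eqref{eq:lambda}, $J=\{1\}$ or $J=\{s-1\}$, and $\lambda=s$. If $J=\{1\}$, every single edge is a co-block. These account for all $\lambda=s$ co-blocks in each $s$-set, and every co-block lies in some $s$-set, so $\mathcal F$ is the family of all singletons, against (ii).
\end{proof}

\subsection{Special sets cannot be close together}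

We now solve \eqref{eq:E} for sets of size $c$, $c+1$ and $c+2$ in turn. The signs of Lemma~\ref{lem:sign} leave one possibly negative term on the top level, and we use repeatedly that
\begin{equation}\label{eq:binom}
\binom ak>a\qquad\text{for }2\le k\le a-2 ,
\end{equation}
which holds since then $a\ge4$ and $\binom ak\ge\binom a2\ge\frac32a$. For a set $A$ let $r(A)$ be the number of special subsets of $A$.

\begin{lemma}\label{lem:profile}
If $C$ is special, then $\delta_1(C)=1$, $\delta_{n-1}(C)=-1$, and $\delta_k(C)=0$ for all other $k$.
\end{lemma}

\begin{proof}
Write \eqref{eq:special} as $\sum_{k\le n-2}\binom nk\delta_k(C)=-n\,\delta_{n-1}(C)$. The values $\delta_k(C)$ on the left lie in $\{0,1\}$. If $\delta_{n-1}(C)=0$, all of them vanish and $C$ is not special. So $\delta_{n-1}(C)=-1$ and the left side equals $n$. The weights are $1$ for $k=0$, $n$ for $k=1$, and more than $n$ for $2\le k\le n-2$. As $n\ge3$, the sum $n$ is reached only by the term $k=1$ alone.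
\end{proof}

This is the pattern of Lemma~\ref{lem:trade}: the sets of size $c+1$ through $C$ are added and those of size $s-1$ are removed.

\begin{lemma}\label{lem:Q}
Let $|Q|=c+1$. Then $r(Q)\le2$ if $n=3$ and $r(Q)\le1$ if $n\ge4$. The contribution of $Q$ to the equation \eqref{eq:E} for a set $R\supset Q$ of size $c+2$ equals $-1$ if $r(Q)=2$, equals $0$ if $r(Q)=1$, and is non-negative if $r(Q)=0$, with value $0$ when $n=3$.
\end{lemma}

\begin{proof}
In the equation for $Q$ the weights are $\binom{n-1}k$, $0\le k\le n-1$. By Lemma~\ref{lem:profile} a special subset contributes $(n-1)-1=n-2$. Also $\delta_{n-1}(Q)=0$, $\delta_{n-2}(Q)\in\{0,-1\}$, and $\delta_k(Q)\in\{0,1\}$ for $k\le n-3$. So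
\begin{equation}\label{eq:Q}
r(Q)(n-2)+\sum_{k\le n-3}\binom{n-1}k\delta_k(Q)=-(n-1)\,\delta_{n-2}(Q)\in\{0,n-1\}.
\end{equation}
Thus $r(Q)(n-2)\le n-1$, which gives the bounds on $r(Q)$. In the equation for $R$ the weights are $\binom{n-2}k$, $0\le k\le n-2$.

If $r(Q)=2$, then $n=3$, and \eqref{eq:Q} reads $2+\delta_0(Q)=-2\delta_1(Q)$. So $\delta_0(Q)=0$, $\delta_1(Q)=-1$, and the contribution is $\delta_0(Q)+\delta_1(Q)=-1$.

If $r(Q)=1$, the left side of \eqref{eq:Q} is positive, so $\delta_{n-2}(Q)=-1$ and the sum over $k\le n-3$ equals $1$. The weights for $1\le k\le n-3$ are at least $n-1\ge2$, so $\delta_0(Q)=1$ and the other terms vanish. The contribution is $\binom{n-2}0-\binom{n-2}{n-2}=0$.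

If $r(Q)=0$, either both sides of \eqref{eq:Q} vanish, and then all $\delta_k(Q)$ are zero and the contribution is $0$, or $\delta_{n-2}(Q)=-1$ and the sum over $k\le n-3$ equals $n-1$. For $n=3$ the second case is impossible, since the sum is $\delta_0(Q)\le1$. For $n\ge4$ the weights are $1$, $n-1$, and by \eqref{eq:binom} more than $n-1$ for $2\le k\le n-3$, so $\delta_1(Q)=1$ is the only nonzero term. The contribution is $(n-2)-1\ge0$.
\end{proof}

\begin{lemma}\label{lem:R}
Let $|R|=c+2$, and let $q_2(R)$ be the number of subsets $Q\subset R$ with $|Q|=c+1$ and $r(Q)=2$. If $n\ge4$ then $r(R)\le1$, and if $n=3$ then $r(R)-q_2(R)\in\{0,1\}$. In particular $r(R)\le1$ whenever any two distinct special subsets of $R$ have union $R$.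
\end{lemma}

\begin{proof}
In the equation for $R$ the index $k$ runs up to $n-2$, so a special subset contributes only $\binom{n-2}1\delta_1=n-2$. For $R$ itself, $\delta_{n-2}(R)=0$, $\delta_{n-3}(R)\in\{0,-1\}$ has weight $n-2$, and $\delta_k(R)\ge0$ for $k<n-3$.

For $n\ge4$ every $Q$ of size $c+1$ has $r(Q)\le 1$ and contributes a non-negative amount, and $R$ contributes at least $-(n-2)$. Hence $(n-2)\,r(R)\le n-2$. For $n=3$ the equation is $r(R)-q_2(R)+\delta_0(R)=0$ with $\delta_0(R)\in\{0,-1\}$. If any two special subsets of $R$ have union $R$, then no proper subset contains two of them, so $q_2(R)=0$.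
\end{proof}

Since copies of special sets are special, a special set $C$ passes two tests.
\begin{itemize}
\item[(T1)] No hypergraph with $c+1$ edges contains three copies of $C$.
\item[(T2)] No hypergraph $R$ with $c+2$ edges contains two or more special subsets, any two of which have union $R$.
\end{itemize}

\subsection{Proof of Theorem~\ref{thm:small}}

\emph{All $d$.} Suppose $c=2$ and let $\{e,f\}$ be special. By Lemma~\ref{lem:basic}, $i=|e\cap f|$ satisfies $1\le i\le d-1$. Take three edges that contain a common $i$-set and are disjoint outside it. Each of the three pairs is a copy of $\{e,f\}$, against (T1). So $c\ge3$, and $\lambda=s=c+n\ge6$. Hence for $\lambda\le5$ there is no non-trivial design with $p\ge p_0$.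

\medskip\noindent\emph{The case $d=2$.} Now $3\le c\le s-3\le5$. We list the graphs with $c$ edges in which, as Lemma~\ref{lem:basic} requires, every component has at least two edges. Write $P_k$ and $C_k$ for the path and the cycle on $k$ points, $K_4^-$ for $K_4$ minus an edge, and $S(a_1,\dots,a_\ell)$ for the spider formed by paths with $a_1,\dots,a_\ell$ edges that share one end point. Test (T1) has the following consequence.
\begin{itemize}
\item[(L)] No point $y$ of a special graph $C$ has two neighbors $x_1,x_2$ of degree $1$.
\end{itemize}
Otherwise add an edge $yz$ with a new point $z$; deleting any one of $yz$, $yx_1$, $yx_2$ leaves a copy of $C$.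

A disconnected graph in our list has at most five edges and at least two in each component, so some component is $P_3$, which (L) excludes. A connected graph with $c$ edges is a tree on $c+1$ points, or has exactly one cycle and $c$ points, or has fewer points.

For $c=3$ the connected graphs are $K_{1,3}$, $P_4$ and $K_3$. For $c=4$ they are the trees $K_{1,4}$, $S(2,1,1)$, $P_5$, and on four points $C_4$ and the triangle with a pendant edge. For $c=5$ the trees, sorted by their degrees, are $K_{1,5}$; $S(2,1,1,1)$; the double star with two adjacent points of degree $3$; the spiders $S(3,1,1)$ and $S(2,2,1)$ with one point of degree $3$; and $P_6$. The graphs with one cycle on five points, sorted by cycle length, are $C_5$; $C_4$ with a pendant edge; and the triangle with two pendant edges at one point, with two pendant edges at different points, or with a pendant path of two edges. On four points there is only $K_4^-$.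

Property (L) excludes $K_{1,3}$, $K_{1,4}$, $S(2,1,1)$, $K_{1,5}$, $S(2,1,1,1)$, the double star, $S(3,1,1)$, and the triangle with two pendant edges at one point. Table~\ref{tab:T1} excludes all the other graphs except $K_3$, $C_4$ and $C_5$ by (T1).

\begin{table}[ht]
\centering
\begin{tabular}{cllc}
\hline
$c$ & graph $C$ & graph $Q$; edges to delete & copies\\
\hline
$3$ & $P_4$ & $C_4$; any edge & $4$\\
$4$ & $P_5$ & $C_5$; any edge & $5$\\
$4$ & $K_3$ with a pendant edge & $K_4^-$; an edge of its $4$-cycle & $4$\\
$5$ & $P_6$ & $C_6$; any edge & $6$\\
$5$ & $S(2,2,1)$ & $S(2,2,2)$; a pendant edge & $3$\\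
$5$ & $C_4$ with a pendant edge & $K_{2,3}$; any edge & $6$\\
$5$ & $K_3$ with pendant edges & $K_3$ with a pendant edge at & $3$\\
    & at two points & each point; a pendant edge & \\
$5$ & $K_3$ with a pendant path & two triangles with one common & $4$\\
    & of two edges & point $x$; an edge at $x$ & \\
$5$ & $K_4^-$ & $K_4$; any edge & $6$\\
\hline
\end{tabular}
\caption{Graphs $C$ with $c$ edges that fail test (T1). In each row $Q$ has $c+1$ edges, and deleting any one of the indicated edges of $Q$ leaves a copy of $C$; the last column counts these edges.}
\label{tab:T1}
\end{table}

Special sets exist, so they are exactly the cycles of length $c$. These fail (T2).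
\begin{itemize}
\item $c=3$. The graph $R=K_4^-$ has five edges and two triangles, whose union is $R$.
\item $c=4$. The graph $R=K_{2,3}$ has six edges and three $4$-cycles, one for each pair of points on the larger side, and any two of them have union $R$.
\item $c=5$. Let $R$ consist of two points joined by three internally disjoint paths with $2$, $2$ and $3$ edges. It has seven edges, and its cycles are the unions of two of the paths, of lengths $4$, $5$ and $5$. The two $5$-cycles have union $R$.
\end{itemize}
So for $d=2$, $\lambda\le8$ and $p\ge p_0$ there is no non-trivial design with $t\ge2$.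

In both cases all non-trivial designs have $p<p_0$, and there are finitely many of them. For $d=2$ and $\lambda=9$, Example~\ref{ex:K4} gives infinitely many. This proves Theorem~\ref{thm:small}. \hfill$\square$

\begin{remark}
In Example~\ref{ex:K4}, for $p\ge18$, we have $J=\{8\}$, the deviation is $1$ on $7$-edge graphs that contain a $K_4$, it is $-1$ on $8$-edge graphs that contain a $K_4$, and it is $0$ elsewhere. The special sets are the copies of $K_4$, with $c=6$ and $n=3$, and they pass (T1) and (T2) because no graph with at most eight edges contains two of them. The value $c=6$ becomes available only at $s=9$. The proof of Lemma~\ref{lem:sign} uses $\lambda<10$, so the argument of this section does not apply as it stands to the undecided values $\lambda\in\{10,11,16,17\}$.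
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{The Combinatorics of Dom de Caen},
\texttt{https://pure.uvt.nl/ws/portalfiles/portal/625547/Combinatorics.pdf}.

\bibitem{gottlieb}
D.~H.~Gottlieb, \emph{A certain class of incidence matrices}, Proc. AMS 17 (1966).

\end{thebibliography}
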